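\title{A bipartite even graph on which Bob wins the graph grabbing game}

\begin{abstract}
In the graph grabbing game, Alice and Bob alternately remove vertices of a weighted connected graph and collect their weights, keeping the remaining graph connected. Alice moves first and wins if she collects at least half of the total weight. She can always win on a tree with an even number of vertices, and it was conjectured that she can always win on a connected bipartite graph with an even number of vertices. We disprove this conjecture by an explicit graph with $276$ vertices and weights $0$ and $1$. The same method gives, for every $\varepsilon>0$, examples on which Bob collects at least a $\left(\frac{141}{250}-\varepsilon\right)$-fraction of the total weight.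
\end{abstract}

\section{The game and the results}\label{sec:intro}

The \emph{graph grabbing game} is played on a finite simple connected graph $G$ with a weight function $w\colon V(G)\to\mathbb{R}^{+}\cup\{0\}$. Two players, Alice and Bob, move alternately, and Alice starts. A move consists of taking one vertex, which is removed from the graph, and collecting its weight. A move is legal only if the remaining vertices still form a connected graph; that is, a cutvertex of the current graph may not be taken. The game ends when all vertices have been taken. Alice wins if she has collected at least half of the total weight, and Bob wins otherwise. A player \emph{secures} an amount if he or she has a strategy that collects at least this amount against every play of the opponent, and Alice \emph{can win} if she secures half of the total weight. A graph is \emph{even} if its number of vertices is even.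

Three small cases show which hypotheses can help Alice. On the path with three vertices and weights $0,1,0$ she must take an end, and Bob takes the middle vertex; so the parity of the number of vertices matters. On an even path $v_1v_2\cdots v_{2n}$ she can win. The legal moves are the two ends of the remaining path, and on her turn this path is even, so its ends have indices of opposite parity. Hence she can take all $n$ vertices of odd index, or all $n$ vertices of even index, whichever class is heavier. Finally, evenness alone is not enough. Take a triangle $abc$ with weight $1$ on each vertex and attach leaves $a',b',c'$ of weight $0$. Alice must take a leaf, say $a'$, and Bob takes $a$. On the remaining path $b'bcc'$ she must again take a leaf, say $b'$, and Bob takes $b$. He has two of the three units of weight.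

It is known (Seacrest and Seacrest) that Alice can win on every even tree, for every weight function. Her strategy on the even path rests on the bipartition, and the graph on which she loses above contains an odd cycle. This suggests the following statement, which we take from \cite{GGFS}.

\begin{quote}
\textbf{Conjecture.} Let $G$ be a connected bipartite even graph. Then for every weight function Alice can win the game on $G$.
\end{quote}

We show that the conjecture is false. The counterexamples are built like the triangle with leaves. For a graph $H$, let $G(H)$ be the weighted graph obtained from $H$ by attaching one new leaf $v'$ to every vertex $v$, with weight $1$ on the vertices of $H$ and weight $0$ on the new leaves. The graph $G(H)$ is even, it is bipartite if $H$ is, and its total weight is $|V(H)|$. For an integer $m\ge1$ and a set $D\subseteq\mathbb{Z}_m$, let $H(m,D)$ be the bipartite graph with parts $X=\{x_i:i\in\mathbb{Z}_m\}$ and $Y=\{y_j:j\in\mathbb{Z}_m\}$ in which $x_i$ and $y_j$ are adjacent if and only if $j-i\notin D$.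

\begin{theorem}\label{thm:example}
Let $D=\{0,1,4,9,15,22,32,34\}\subseteq\mathbb{Z}_{69}$. Then $G(H(69,D))$ is a connected bipartite even graph with $276$ vertices and total weight $138$, on which Bob secures weight $70$. In particular Bob wins, and the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:strong}
\begin{itemize}
\item[(1)] For every integer $g\ge1$ there is a connected bipartite even graph with weights in $\{0,1\}$ on which Bob secures at least $g$ more than half of the total weight.
\item[(2)] For every $\varepsilon>0$ there is a connected bipartite even graph with weights in $\{0,1\}$ on which Bob secures at least a $\left(\frac{141}{250}-\varepsilon\right)$-fraction of the total weight.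
\item[(3)] In all these examples, and in the example of Theorem~\ref{thm:example}, the weights can be made strictly positive so that Bob still wins.
\end{itemize}
\end{theorem}

We do not claim that the constant $\frac{141}{250}$ is optimal. Both theorems follow from one sufficient condition on $H$, Theorem~\ref{thm:criterion}, which is proved in Section~\ref{sec:proof} and applied in Section~\ref{sec:examples}. Section~\ref{sec:tempo} shows on small positions where Bob's strategy comes from.

\section{The game on $G(H)$: who has to give way}\label{sec:tempo}

Let $H$ be a connected graph with at least two vertices. We call the vertices of $H$ the \emph{inner} vertices of $G(H)$; only they carry weight. An inner vertex $v$ separates its leaf $v'$ from the rest of the graph, so it can be taken before $v'$ only when nothing but the edge $vv'$ remains. Until then a position is described by a pair $(C,U)$, where $C$ is the set of remaining inner vertices and $U\subseteq C$ is the set of those whose leaf has been taken. All positions that we analyze in this notation have $|C|\ge2$. We call $v\in C$ \emph{cut} if the induced subgraph $H[C\setminus\{v\}]$ is disconnected, and \emph{noncut} otherwise. This property depends only on $C$, so taking a leaf does not change it.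

\begin{lemma}\label{lem:positions}
Let $(C,U)$ be a position of the game on $G(H)$ with $|C|\ge2$. Then $H[C]$ is connected. The legal moves are to take a leaf $v'$ with $v\in C\setminus U$ and to take a noncut vertex $v\in U$. It is Alice's turn if and only if $|U|$ is even.
\end{lemma}

\begin{proof}
The current graph is connected and consists of $H[C]$ with pendant leaves at the vertices of $C\setminus U$. Deleting a pendant leaf preserves connectivity, so $H[C]$ is connected and every remaining leaf may be taken. A vertex $v\in C\setminus U$ separates $v'$ from $C\setminus\{v\}\neq\emptyset$ and may not be taken. Removing $v\in U$ leaves $H[C\setminus\{v\}]$ with some pendant leaves, which is connected if and only if $v$ is noncut. The game starts with an even number of vertices, and $2|C|-|U|$ vertices remain; so an even number of moves has been made if and only if $|U|$ is even.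
\end{proof}

Taking the leaf of a noncut vertex hands this vertex to the opponent, so nobody wants to do it, and at the start Alice has no other kind of move than taking a leaf. Bob's \emph{basic reply} is to take $v$ whenever Alice takes $v'$ and $v$ is noncut; this is how he won on the triangle. Taking the leaf of a \emph{cut} vertex, however, gives nothing away. It is a pass, and it leaves the opponent with the unpleasant move. In a bipartite graph Alice can create such a pass.

\begin{example}[one center]\label{ex:one}
Let $H=K_{m,m}$ with parts $X,Y$ and $m\ge2$, and let Bob use the basic reply. Alice takes leaves of vertices of $X$ for $m-1$ rounds, and Bob takes these $m-1$ vertices. Now $H[C]$ is a star with center $x\in X$, and $x$ is cut. Alice takes $x'$. As long as two vertices of $Y$ remain, Bob can only take a leaf $y'$ with $y\in Y$, and Alice takes $y$; she collects $m-1$ vertices in this way. What remains is a path $xyy'$ with Bob to move. He takes $x$ or $y'$, and in both cases Alice can take an inner vertex. She finishes with $m$, which is half of the weight.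
\end{example}

Alice succeeded because there was exactly one pass. If there are two, Bob takes the second.

\begin{example}[two centers]\label{ex:two}
Let $H$ be bipartite with parts $X,Y$, let $k\ge1$, and consider a position with $U=\emptyset$ and $C\cap X=\{u,v\}$, in which $C\cap Y$ contains at least $k$ vertices adjacent only to $u$, at least $k$ adjacent only to $v$, and at least $k+1$ adjacent to both. Then Bob can take $k$ vertices of $Y$ before Alice takes any inner vertex. Indeed, while fewer than $k$ vertices of $Y$ have been removed, each of $u,v$ has a neighbor that depends on it alone, so both are cut; and $u,v$ have two common neighbors, so every vertex of $C\cap Y$ is noncut. Bob answers $u'$ by $v'$, answers $v'$ by $u'$, and answers $y'$ by $y$ for $y\in Y$. On Alice's turns $U$ is $\emptyset$ or $\{u,v\}$, so she can only take leaves. For $k=3$, if $a_1,a_2,a_3$ are the vertices adjacent only to $u$, a typical play is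
\[
u',\ v';\qquad a_1',\ a_1;\qquad a_2',\ a_2;\qquad a_3',\ a_3;
\]
and only now can Alice take $u$. If $|X|=|Y|=m$ and Bob took the other $m-2$ vertices of $X$ before this position arose, he has $(m-2)+3=m+1$, which is more than half of the weight.
\end{example}

So we want a dense bipartite graph $H$ in which every vertex $u$ has several neighbors that a given other vertex $v$ of the same part misses. For a vertex $v$ of a bipartite graph, let $M(v)$ be the set of vertices of the \emph{opposite} part that are \emph{not} adjacent to $v$. When $C\cap X=\{u,v\}$, the vertices adjacent only to $u$ are the remaining elements of $M(v)\setminus M(u)$, and these sets have to be large.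

The difficulty is that Alice decides which vertices Bob removes, and she can then pass earlier. When $C\cap X=\{u,v,w\}$, every remaining element of $(M(v)\cap M(w))\setminus M(u)$ makes $u$ cut. These sets cannot all be empty: otherwise a vertex of $Y$ missed by two vertices of $X$ would be missed by all of them, which is impossible in a connected graph; so the $m$ sets $M(x)$, $x\in X$, would be pairwise disjoint subsets of $Y$, and one of them would have at most one element. Bob therefore has to survive passes that come too early, at a price smaller than his gain in Example~\ref{ex:two}.

\section{A sufficient condition for Bob}\label{sec:criterion}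

\begin{theorem}\label{thm:criterion}
Let $H$ be a bipartite graph with parts $X,Y$ and $|X|=|Y|=m$. Let $r,\ell,h,s\ge1$ be integers such that the following conditions hold, for both parts.
\begin{itemize}
\item[(a)] $|M(v)|\le r$ for every vertex $v$.
\item[(b)] $|M(v)\setminus M(u)|\ge\ell$ for distinct $u,v$ in the same part.
\item[(c)] $|(M(v)\cap M(w))\setminus M(u)|\le h$ for distinct $u,v,w$ in the same part.
\item[(d)] There are no $s$ vertices in one part and $s$ vertices in the other such that all $s^2$ pairs are non-adjacent.
\item[(e)] $g:=\ell-h-2s-1\ge1$ and $m\ge4r+g+3$.
\end{itemize}
Then $G(H)$ is connected and Bob secures weight $m+g$ on $G(H)$. Hence Alice collects at most $m-g$, less than half of the total weight $2m$, and Bob wins.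
\end{theorem}

The formula for $g$ is a balance sheet. In Example~\ref{ex:two} with $k=\ell$, Bob ends with $(m-2)+\ell$, and (b) provides the $\ell$ vertices; without a condition of this kind we are back at $K_{m,m}$, where all sets $M(v)$ are empty. Early passes cost Bob in two ways. Alice may take up to $h$ of these $\ell$ vertices, which is controlled by (c), and up to $2s-1$ vertices of $X$, which is controlled by (d). What is left is $(m-2)+\ell-h-(2s-1)=m+g$. Condition (a) and the lower bound on $m$ say that $H$ is dense; they supply the common neighbors that hold the graph together.

\section{Proof of Theorem~\ref{thm:criterion}}\label{sec:proof}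

The graph $H$ is connected: by (a) and (e), two vertices of $X$ have at least $m-2r>0$ common neighbors, and every vertex of $Y$ has at least $m-r>0$ neighbors. Hence $G(H)$ is connected and Lemma~\ref{lem:positions} applies.

We say that Bob is \emph{done} once he has taken $m+g$ inner vertices; from then on he plays arbitrarily. We describe his play in two phases and show that he is done before the second phase breaks off.

\subsection{First phase: the basic reply}

In the first phase Bob uses the basic reply, so that $U=\emptyset$ on each turn of Alice and all removed inner vertices belong to Bob. While he is not done, $2m-|C|\le m+g-1$, that is,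
\begin{equation}\label{eq:C}
|C|\ge m-g+1\ge 4r+4
\end{equation}
by (e). Alice must then take a leaf $v'$ by Lemma~\ref{lem:positions}. If $v$ is noncut, Bob takes it and the phase continues. Each such round gives Bob an inner vertex, so either he is done in the first phase, and there is nothing more to prove, or at some moment, while he is not done, Alice takes the leaf of a cut vertex. This move ends the first phase. The hypotheses are symmetric in $X$ and $Y$, so we may name the parts such that at this moment
\[
p_0:=|C\cap X|\ \le\ q_0:=|C\cap Y|.
\]
Density forces the position to be very lopsided before a cut vertex can exist.

\begin{lemma}\label{lem:p0}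
$2\le p_0\le r+1$.
\end{lemma}

\begin{proof}
By \eqref{eq:C}, $q_0\ge2r+2$. Suppose that $p_0\ge r+2$, and let $z\in C$. By (a), any two vertices of $C\cap X$ have at least $q_0-2r\ge2$ common neighbors in $C$, so at least one other than $z$. Every vertex of $C\cap Y$ has at least $p_0-r\ge2$ neighbors in $C$, so at least one other than $z$. Hence $H[C\setminus\{z\}]$ is connected for every $z\in C$, although some vertex is cut. This contradiction gives $p_0\le r+1$.

Since $H[C]$ is connected and $q_0\ge2$, we have $p_0\neq0$. Suppose that $C\cap X=\{x\}$. Then all vertices of $C\cap Y$ are adjacent to $x$, and $|M(x)|\ge\ell$ by (b), so $q_0\le m-\ell$. Bob has taken $2m-1-q_0\ge m+\ell-1\ge m+g$ inner vertices and is done, contrary to our assumption.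
\end{proof}

\subsection{Second phase: sacrificing private neighbors}

The second phase starts on Bob's turn, right after Alice's pass. From now on $p=|C\cap X|$ denotes the current value. A position of the second phase is \emph{active} if $p\ge2$ and Bob is not done. The first position is active by Lemma~\ref{lem:p0}. Since $p$ never increases and Bob remains done once he is done, every position of the second phase that precedes an active one is active.

For $x\in C\cap X$ let $P(x)$ be the set of \emph{private neighbors} of $x$, that is, of those $y\in C\cap Y$ whose only neighbor in $C$ is $x$. When Alice passes at a cut vertex $x$ and $p\ge3$, Bob may have no pass of his own and must offer some inner vertex. He offers a private neighbor of $x$. Such a vertex is not a common neighbor of two remaining vertices of $X$, so losing it does not weaken the connections within $C\cap X$; and it is missed by at least two remaining vertices of $X$, which brings (c) into play.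

At an active position Bob applies the first of the following rules that is applicable.
\begin{itemize}
\item[R1.] If Alice's last move was to take a leaf $z'$ and $z$ is noncut, take $z$.
\item[R2.] If $U\cap Y\neq\emptyset$, take a vertex of $U\cap Y$.
\item[R3.] If some vertex of $U$ is noncut, take it.
\item[R4.] If $p\ge3$, choose $x\in U$ and $y\in P(x)$, and take the leaf $y'$. We then call $y$ \emph{sacrificed}.
\item[R5.] If $p=2$, then $U=\{u\}$ for some $u\in X$; take the leaf of the other vertex of $C\cap X$.
\end{itemize}
Rule R1 is the basic reply. It comes first so that Alice never gains a noncut vertex whose leaf she took herself. Rule R2 takes back a sacrifice that Alice has declined, and R5 is the second pass of Example~\ref{ex:two}.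

\begin{lemma}\label{lem:invariants}
At every active position the following hold.
\begin{itemize}
\item[(i)] Every vertex of $Y$ taken by Alice so far was sacrificed.
\item[(ii)] Any two distinct vertices of $C\cap X$ have at least two common neighbors in $C$. Every vertex of $C\cap Y$ is noncut, and $x\in C\cap X$ is cut if and only if $P(x)\neq\emptyset$.
\item[(iii)] If it is Alice's turn, then $U\cap Y$ is empty or consists of one sacrificed vertex.
\item[(iv)] If it is Bob's turn, then his rules give a legal move.
\end{itemize}
\end{lemma}

\begin{proof}
We first show that (i) implies (ii) and (iv) at the same position, and then prove (i) and (iii) by induction along the play.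

\emph{(i) implies (ii).} Let $u\neq v$ in $C\cap X$. We count the common neighbors of $u$ and $v$ in $H$ that have been removed. Alice has removed none: a vertex $y\in Y$ that she took was sacrificed, so at that time it had exactly one neighbor in $C\cap X$, a set that contained $u$ and $v$. Let $b$ be the number of vertices of $Y$ taken by Bob so far, the first phase included, and let $a$ be the number of vertices of $X$ taken by Alice so far. She took them all in the second phase, so $a+p\le p_0\le r+1$. Bob has taken the other $m-p-a$ removed vertices of $X$ and is not done, so $(m-p-a)+b\le m+g-1$, which gives $b\le g-1+p+a\le g+r$. By (a) and (e), the number of common neighbors of $u$ and $v$ in $C$ is at least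
\[
m-|M(u)\cup M(v)|-b\ \ge\ m-3r-g\ \ge\ r+3\ \ge\ 2 .
\]
Every vertex of $C\cap Y$ has a neighbor in $C\cap X$, because $H[C]$ is connected. After one vertex $y\in C\cap Y$ is removed, any two vertices of $C\cap X$ still have a common neighbor, so $y$ is noncut. After $x\in C\cap X$ is removed, the other $p-1\ge1$ vertices of $C\cap X$ lie in one component, and the graph is connected if and only if every vertex of $C\cap Y$ has a neighbor among them, that is, if and only if $P(x)=\emptyset$.

\emph{(ii) implies (iv).} Rules R1 and R3 take a noncut vertex of $U$, and so does R2 by (ii). Suppose that R1--R3 do not apply. Then $U\subseteq X$, all vertices of $U$ are cut, and $|U|$ is odd because it is Bob's turn. If $p\ge3$, any $x\in U$ has a private neighbor $y$ by (ii), and $y\notin U$, so the leaf $y'$ is available. If $p=2$, then $U$ is a subset of odd size of the two-element set $C\cap X$, so $|U|=1$ and the leaf of the other vertex is available.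

\emph{Induction.} We show that every active position on Bob's turn satisfies (i) and is of one of two types:
\begin{itemize}
\item[($\alpha$)] Alice's last move was not the leaf of a vertex of $Y$, and $U\cap Y$ is empty or consists of one sacrificed vertex;
\item[($\beta$)] Alice's last move was a leaf $z'$ with $z\in Y$, and $(U\cap Y)\setminus\{z\}$ is empty or consists of one sacrificed vertex.
\end{itemize}
At the first position Alice has taken no inner vertex, so (i) and hence (ii) hold. She has just taken the leaf of a cut vertex, which lies in $X$ by (ii). So $U\cap Y=\emptyset$, and the type is ($\alpha$).

Consider an active position on Bob's turn with these properties. In type ($\beta$), $z$ is noncut by (ii), and Bob takes it by R1. In type ($\alpha$), the rules R1, R2, R3 take an inner vertex and R5 takes the leaf of a vertex of $X$, so none of them adds an element to $U\cap Y$; and R4 is reached only if $U\cap Y=\emptyset$, and it adds one sacrificed vertex. In all cases (iii) holds after Bob's move, and (i) is not affected by it. Now Alice moves. If she takes a vertex of $Y$, it lies in $U\cap Y$ and is sacrificed, so (i) persists. If she takes the leaf of a vertex of $Y$, the next position is of type ($\beta$); any other move adds nothing to $U\cap Y$ and leads to type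 ($\alpha$).
\end{proof}

\subsection{Alice's gain in $X$}

A vertex $x\in X$ at which Alice has passed stays in $U$, and it may become noncut later on her turn, for instance when Bob takes its last private neighbor. Then she takes $x$. Each such gain requires an earlier pass, each pass requires a private neighbor, and private neighbors at successive times form a staircase of non-adjacent pairs, which (d) forbids.

\begin{lemma}\label{lem:X}
Alice takes at most $2s-1$ vertices of $X$ at active positions with $p\ge3$.
\end{lemma}

\begin{proof}
Let $x_1,\dots,x_F$ be these vertices, ordered by the time at which their leaves were taken. Fix $i$. Before Alice's last move of the first phase we had $U=\emptyset$ and $x_i\in C$, so $x_i'$ was taken by that move or later. In the second phase Bob takes leaves of vertices of $X$ only under R5, when $p=2$; but $p\ge3$ still held when $x_i$ was taken. So Alice took $x_i'$. Let $(C_i,U_i)$ be the position right after this move. It belongs to the second phase and precedes the active position at which Alice takes $x_i$, so it is active. At this position $x_i$ is cut, since otherwise Bob would take it by R1. By Lemma~\ref{lem:invariants}(ii) there is a vertex $y_i\in C_i\cap Y$ whose only neighbor in $C_i$ is $x_i$.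

Let $i<j$. Then $x_j\in C_j\subseteq C_i$ and $x_j\neq x_i$, so $y_i$ is not adjacent to $x_j$. Since $y_j$ is adjacent to $x_j$, we also get $y_i\neq y_j$. If $F\ge2s$, then no vertex of $\{y_1,\dots,y_s\}$ is adjacent to a vertex of $\{x_{s+1},\dots,x_{2s}\}$, contrary to (d).
\end{proof}

\subsection{Two centers}

It remains to see that enough private neighbors survive until $p=2$. Here it matters that Bob sacrifices nothing at $p=2$: every sacrificed vertex is missed by a third vertex of $X$.

\begin{lemma}\label{lem:two}
Consider an active position with $C\cap X=\{u,v\}$ at which Bob has taken $b<\ell-h$ vertices of $Y$. Then $u$ and $v$ are cut.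
\end{lemma}

\begin{proof}
By symmetry it suffices to treat $u$. The set $S=M(v)\setminus M(u)\subseteq Y$ has at least $\ell$ elements by (b), all adjacent to $u$ and not to $v$. Bob has taken at most $b$ of them. We claim that Alice has taken at most $h$. If $p_0=2$, rule R4 has never been used, and she has taken none by Lemma~\ref{lem:invariants}(i). If $p_0\ge3$, let $w$ be the vertex of $X$ that was removed last, so that $u,v,w\in C$ at every earlier position with $p\ge3$. Let $y\in S$ be taken by Alice. By Lemma~\ref{lem:invariants}(i) it was sacrificed, at a position with $p\ge3$ at which it had exactly one neighbor in $C$. This neighbor is $u$, because $u$ is adjacent to $y$ and was in $C$. Hence $y$ is not adjacent to $w$, and $y\in(M(v)\cap M(w))\setminus M(u)$. By (c) there are at most $h$ such vertices.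

So at least $\ell-h-b\ge1$ elements of $S$ remain in $C$. They are private neighbors of $u$, and $u$ is cut by Lemma~\ref{lem:invariants}(ii).
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:criterion}]
By Lemma~\ref{lem:invariants}(iv), Bob can follow his rules at all active positions. At the end of the game $p=0$, so the second phase contains a first position that is not active. Suppose that Bob is not done there. Then $p$ has just dropped from $2$ to $1$: the preceding position is active, has $C\cap X=\{u,v\}$, and one of $u,v$ is taken from it, hence is noncut. By Lemma~\ref{lem:two}, Bob has at least $\ell-h$ vertices of $Y$ at this active position. Moreover, $m-2$ vertices of $X$ have been removed. Those removed by Alice were taken at active positions with $p\ge3$, so there are at most $2s-1$ of them by Lemma~\ref{lem:X}. Thus Bob has at least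
\[
(m-2)-(2s-1)+(\ell-h)=m+g
\]
inner vertices and is done, although the position is active. This contradiction shows that Bob is done at the first position that is not active, so he collects at least $m+g$.
\end{proof}

\section{Graphs that satisfy the condition}\label{sec:examples}

\subsection{Sets with distinct differences}

The cheapest way to make $h$ and $s$ small is to require that two vertices of the same part have at most one common non-neighbor. For $H(m,D)$ this is a condition on differences. A set $D\subseteq\mathbb{Z}_m$ is a \emph{Sidon set} if the differences $d-d'$, over ordered pairs of distinct elements $d,d'\in D$, are pairwise distinct in $\mathbb{Z}_m$.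

\begin{lemma}\label{lem:sidon}
Let $D\subseteq\mathbb{Z}_m$ be a Sidon set with $|D|=r\ge8$, and let $m\ge5r-4$. Then $H(m,D)$ satisfies the hypotheses of Theorem~\ref{thm:criterion} with this $r$ and with $\ell=r-1$, $h=1$, $s=2$, $g=r-7$.
\end{lemma}

\begin{proof}
We have $M(x_i)=\{y_{i+d}:d\in D\}$ and $M(y_j)=\{x_{j-d}:d\in D\}$, so $|M(v)|=r$ for all $v$, which is (a). Let $i\neq i'$. If $y_j\in M(x_i)\cap M(x_{i'})$, then $d=j-i$ and $d'=j-i'$ are elements of $D$ with $d-d'=i'-i\neq0$. There is at most one such pair $(d,d')$, and it determines $j=i+d$. For $j\neq j'$ and $x_i\in M(y_j)\cap M(y_{j'})$, the elements $d=j-i$ and $d'=j'-i$ satisfy $d-d'=j-j'\neq0$, and the pair determines $i=j-d$. Hence $|M(u)\cap M(v)|\le1$ for distinct $u,v$ in the same part. This gives (b) with $\ell=r-1$, (c) with $h=1$, and (d) with $s=2$. Finally $g=(r-1)-1-4-1=r-7\ge1$ and $4r+g+3=5r-4\le m$.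
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:example}]
The positive differences of the integers $0,1,4,9,15,22,32,34$, grouped by the smaller element, are
\[
\begin{array}{r|l}
0 & 1,\ 4,\ 9,\ 15,\ 22,\ 32,\ 34\\
1 & 3,\ 8,\ 14,\ 21,\ 31,\ 33\\
4 & 5,\ 11,\ 18,\ 28,\ 30\\
9 & 6,\ 13,\ 23,\ 25\\
15 & 7,\ 17,\ 19\\
22 & 10,\ 12\\
32 & 2
\end{array}
\]
These are $28$ distinct integers between $1$ and $34$. Together with their negatives they are $56$ distinct elements of the interval $[-34,34]$, which consists of $69$ consecutive integers, so they are distinct modulo $69$. Thus $D$ is a Sidon set in $\mathbb{Z}_{69}$ with $r=8$, and $5r-4=36\le69$. Lemma~\ref{lem:sidon} and Theorem~\ref{thm:criterion} apply with $g=1$: the graph has $4\cdot69=276$ vertices, and Bob secures $m+g=70$ out of $2m=138$.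
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(1)]
Let $r=g+7\ge8$, $m=2^r$ and $D=\{2^0,2^1,\dots,2^{r-1}\}$. For $a\neq b$ the integer $2^a-2^b$ determines the pair $(a,b)$: its sign tells which exponent is larger, and its absolute value is $2^{c}(2^{e}-1)$ with $c=\min(a,b)$ and $e=|a-b|\ge1$, where the second factor is odd. These integers lie strictly between $-2^{r-1}$ and $2^{r-1}$, so any two of them differ by less than $2^r$, and they are distinct modulo $m$. Thus $D$ is a Sidon set of size $r$. Also $2^r\ge5r$ for $r\ge5$, since $2^5\ge25$ and the left side grows by more than $5$ at each step. By Lemma~\ref{lem:sidon} and Theorem~\ref{thm:criterion}, Bob secures $m+g$ out of $2m$.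
\end{proof}

\subsection{Random graphs}

A Sidon set of size $r$ in $\mathbb{Z}_m$ has $r(r-1)$ distinct nonzero differences, so $r(r-1)\le m-1$, and the gain $g=r-7$ is small compared with $m$. To gain a positive fraction of the weight, the sets $M(v)$ must have linear size. A random graph achieves this, with $\ell-h$ linear and $s$ logarithmic in $m$. We use Hoeffding's inequality for binomial variables: if $Z$ is the number of successes in $m$ independent trials with success probability $\rho$, and $\eta>0$, then
\[
\Pr\bigl(|Z-\rho m|\ge\eta m\bigr)\le 2e^{-2\eta^2m}.
\]

\begin{proof}[Proof of Theorem~\ref{thm:strong}(2)]
Fix $\eta$ with $0<\eta<\frac1{80}$ and $\frac32\eta\le\varepsilon$. Let $|X|=|Y|=m$, and make each pair in $X\times Y$ non-adjacent with probability $\frac15$, independently. For distinct $u,v,w$ in one part, each of the $m$ vertices of the other part belongs to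
\[
M(v),\qquad M(v)\setminus M(u),\qquad (M(v)\cap M(w))\setminus M(u)
\]
with probability $\frac15$, $\frac15\cdot\frac45=\frac4{25}$, and $\frac15\cdot\frac15\cdot\frac45=\frac4{125}$, respectively, independently of the other vertices. So the sizes of these sets are binomial with $m$ trials. There are at most $2m+2m^2+2m^3\le6m^3$ such sets, and by Hoeffding's inequality the probability that one of the sizes deviates from its mean by $\eta m$ or more is at most $12m^3e^{-2\eta^2m}$, which tends to $0$. If no size deviates that much, then (a)--(c) hold with
\[
r=\left\lfloor\left(\tfrac15+\eta\right)m\right\rfloor,\qquad
\ell=\left\lceil\left(\tfrac4{25}-\eta\right)m\right\rceil,\qquad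
h=\left\lfloor\left(\tfrac4{125}+\eta\right)m\right\rfloor ,
\]
and these numbers are positive for large $m$. Let $s=\lceil2\log_5m\rceil+1$. There are at most $m^{2s}$ ways to choose $s$ vertices in each part, and all $s^2$ pairs are non-adjacent with probability $5^{-s^2}$. So (d) fails with probability at most
\[
m^{2s}\,5^{-s^2}=5^{\,s(2\log_5m-s)}\le5^{-s},
\]
which also tends to $0$. Hence for large $m$ there is a graph $H$ that satisfies (a)--(d).

We check (e). Note that $\frac4{25}-\frac4{125}=\frac{16}{125}=0.128$. Rounding changes each of $\ell$ and $h$ by less than $1$, in the direction that increases $\ell-h$, so
\[
\left(\tfrac{16}{125}-2\eta\right)m-2s-1\ \le\ g\ \le\ \left(\tfrac{16}{125}-2\eta\right)m+2-2s-1\ \le\ \tfrac{16}{125}m .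
\]
For large $m$ we have $2s+1\le\eta m$, so $g\ge\left(\frac{16}{125}-3\eta\right)m$, and this is at least $1$ for large $m$ because $3\eta<0.0375$. Further,
\[
4r+g+3\le\left(\tfrac45+\tfrac{16}{125}+4\eta\right)m+3=(0.928+4\eta)m+3\le0.978\,m+3\le m
\]
for large $m$. By Theorem~\ref{thm:criterion}, Bob secures $\left(1+\frac{16}{125}-3\eta\right)m$ out of $2m$, which is the fraction $\frac{141}{250}-\frac32\eta\ge\frac{141}{250}-\varepsilon$.
\end{proof}

\begin{remark}
With a non-adjacency probability $\rho$ in place of $\frac15$, the three means are $\rho m$, $\rho(1-\rho)m$ and $\rho^2(1-\rho)m$. So $g$ is about $\rho(1-\rho)^2m$, and the argument for (e) needs $4\rho+\rho(1-\rho)^2<1$. The value $\rho=\frac15$ is a convenient choice that satisfies this inequality.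
\end{remark}

\subsection{Positive weights}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(3)]
Each example is a graph $G(H)$ to which Theorem~\ref{thm:criterion} applies with some $m$ and some $g\ge1$. Give every leaf a weight $\theta$ with $0<\theta<g/m$ instead of $0$. The total weight becomes $2m+2m\theta$. The legal moves do not depend on the weights, so with the same strategy Bob still takes at least $m+g$ inner vertices. His weight is at least $m+g>m+m\theta$, which is more than half of the total.
\end{proof}

\begin{thebibliography}{1}

\bibitem{GGFS}
\emph{Graph Grabbing Game On Graphs With Forbidden Subgraphs},
\texttt{https://www.dmgt.uz.zgora.pl/publish/pdf.php?doi=2440}.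

\end{thebibliography}
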